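
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{fact}[theorem]{Fact}
\newtheorem{claim}{Claim}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{question}{Question}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{The cofinality of $\mathrm{Sym}(\omega_1)$ and a large continuum}


\begin{abstract}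
The cofinality $c(G)$ of a group $G$ that is not finitely generated is the least length of a chain of proper subgroups with union $G$. We show that it is consistent with ZFC that $2^{\omega}>\omega_1$ and $c(\mathrm{Sym}(\omega_1))>\omega_2$ hold simultaneously. The main tool is a preservation theorem: if $\tau\ge\omega_2$ is regular, $c(\mathrm{Sym}(\omega_1))>\tau$ holds in the ground model, and a ccc extension satisfies a certain coding principle, which follows from $\mathrm{MA}_{\tau^+}$, then in the extension $\mathrm{Sym}(\omega_1)$ is not the union of an increasing $\tau$-sequence of proper subgroups. We also show that, for each integer $m\ge 2$, the possible values of $c(\mathrm{Sym}(\omega_1))$ when $2^{\omega}=\omega_m$ are exactly $\omega_2,\dots,\omega_m$. Hence $\omega_3$ is the least value of the continuum compatible with $2^\omega>\omega_1$ and $c(\mathrm{Sym}(\omega_1))>\omega_2$.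
\end{abstract}


\section{Introduction}

Let $G$ be a group that is not finitely generated. The \emph{cofinality} $c(G)$ is the least cardinal $\lambda$ such that $G$ is the union of a chain of $\lambda$ proper subgroups. It measures how well $G$ resists exhaustion from below: if $G$ is the union of an increasing sequence $\langle H_i : i<\tau\rangle$ of subgroups and $\tau<c(G)$, then some $H_i$ is already all of $G$. We study $G=\mathrm{Sym}(\omega_1)$, where $\mathrm{Sym}(\kappa)$ denotes the group of all permutations of the set $\kappa$. We use the following known results.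

\begin{fact}[Macpherson--Neumann]\label{fact:mn}
$\kappa<c(\mathrm{Sym}(\kappa))\le \mathrm{cf}(2^{\kappa})$ for every infinite cardinal $\kappa$.
\end{fact}

\begin{fact}\label{fact:down}
Let $\kappa$ be an infinite cardinal. If $c(\mathrm{Sym}(\kappa))>\kappa^+$, then $c(\mathrm{Sym}(\kappa^+))\le c(\mathrm{Sym}(\kappa))$.
\end{fact}

\begin{fact}\label{fact:force}
Suppose that $V\models\mathrm{GCH}$, that $\kappa,\theta$ are regular uncountable cardinals, and that $\lambda$ is a cardinal with $\kappa<\theta\le\mathrm{cf}(\lambda)$. Then there is a cofinality- and cardinality-preserving forcing extension in which $c(\mathrm{Sym}(\kappa))=\theta\le\lambda=2^{\kappa}$.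
\end{fact}

By Fact~\ref{fact:mn}, $c(\mathrm{Sym}(\omega_1))\ge\omega_2$, and by Fact~\ref{fact:force} it can be $\omega_3$, or any $\omega_n$ with $2\le n<\omega$. As stated, Fact~\ref{fact:force} with $\kappa=\omega_1$ gives no information on the size of the continuum. The following question is from \cite{Q}.

\begin{question}
Is it consistent that $2^{\omega}>\omega_1$ and $c(\mathrm{Sym}(\omega_1))>\omega_2$?
\end{question}

There are reasons to hesitate. By Fact~\ref{fact:down} with $\kappa=\omega$, if $c(\mathrm{Sym}(\omega))>\omega_1$, then $c(\mathrm{Sym}(\omega_1))\le c(\mathrm{Sym}(\omega))\le\mathrm{cf}(2^{\omega})$. We shall see (Proposition~\ref{prop:cfc}) that the bound $c(\mathrm{Sym}(\omega_1))\le\mathrm{cf}(2^{\omega})$ holds whenever $\mathrm{cf}(2^{\omega})>\omega_1$. So the first candidate, $2^{\omega}=\omega_2$, is excluded. Moreover, the obvious plan, namely to make $c(\mathrm{Sym}(\omega_1))$ large first and then to add reals by a ccc forcing, may fail: over every model of $c(\mathrm{Sym}(\omega_1))\ge\omega_3$, adding a suitable number of Cohen reals brings the cofinality down to $\omega_2$ (Example~\ref{ex:cohen}).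 The plan does work if the new reals are added generously enough.

\begin{theoremA}
If $M\models c(\mathrm{Sym}(\omega_1))\ge\omega_3$ and $N$ is a ccc forcing extension of $M$ with $N\models\mathrm{MA}_{\omega_3}$, then $N\models 2^{\omega}\ge\omega_4$ and $N\models c(\mathrm{Sym}(\omega_1))\ge\omega_3$. Such $M$ and $N$ exist, relative to the consistency of ZFC alone. Consequently it is consistent with ZFC that $2^{\omega}>\omega_1$ and $c(\mathrm{Sym}(\omega_1))>\omega_2$ hold simultaneously.
\end{theoremA}

\begin{theoremB}
Let $m\ge2$ be an integer. If $2^{\omega}=\omega_m$, then $c(\mathrm{Sym}(\omega_1))=\omega_n$ for some $2\le n\le m$. Conversely, for all integers $2\le n\le m$ it is consistent that $2^{\omega}=\omega_m$ and $c(\mathrm{Sym}(\omega_1))=\omega_n$.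
\end{theoremB}

In particular, $2^{\omega}=\omega_2$ implies $c(\mathrm{Sym}(\omega_1))=\omega_2$, while $2^{\omega}=\omega_3=c(\mathrm{Sym}(\omega_1))$ is consistent. So $\omega_3$ is the least value of $2^{\omega}$ compatible with a positive answer to the Question.

\subsection*{The idea}
Let $N$ be a ccc extension of $M$ and suppose that, in $N$, $\mathrm{Sym}(\omega_1)$ is the union of an increasing sequence of proper subgroups $H_i$, $i<\tau$, where $\tau=\omega_2<c(\mathrm{Sym}(\omega_1))^M$. A short argument shows that some $H_i$ contains all ground-model permutations. By ccc, every permutation in $N$ is controlled by a club in $M$. So it suffices to find an $H_i$ that contains all permutations, new ones included, that respect a fixed partition of a subset of $\omega_1$ into countable pieces. Such permutations can be described by functions. If no $H_i$ realizes all these functions, then for each $i$ there is a function $f_i$ that $H_i$ does not realize. To get a contradiction we build $\tau^+$ permutations, indexed by $\nu<\tau^+$, and a second family, indexed by $\mu<\tau^+$, such that from the $\nu$-th and the $\mu$-th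 one can compute a function $f_{i}$ whose index $i=a_\mu(\nu)$ depends injectively on $\nu$. Since there are only $\tau$ subgroups, the pigeonhole principle puts many of the permutations of the first family into one subgroup, and for a suitable choice of $\mu$ and then $\nu$ the function $f_i$ turns out to be realized in $H_i$ after all.

Section~\ref{sec:countable} carries this out for a countable set, where it is shortest. The result is itself a step of the general proof. Section~\ref{sec:coding} explains why $\omega_1$ many coordinates need a more elaborate code and provides one. Section~\ref{sec:pres} proves the preservation theorem and Section~\ref{sec:A} proves Theorem~A. Section~\ref{sec:upper} contains two upper bounds, and Section~\ref{sec:B} proves Theorem~B.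

\section{Conventions}\label{sec:conv}

Maps are composed from right to left and $[g,h]=ghg^{-1}h^{-1}$. ``Increasing'' means weakly increasing. $\mathrm{MA}_\kappa$ is the statement that for every ccc poset and every family of at most $\kappa$ dense subsets there is a filter that meets all of them.

If $G$ is the union of a chain of $\lambda$ proper subgroups, the chain has no largest element, and a cofinal well-ordered subchain, of some regular length $\le\lambda$, also has union $G$. Thus $c(G)$ is regular and is witnessed by an increasing sequence $\langle H_i:i<c(G)\rangle$ of proper subgroups. We use this in the following form, for regular $\tau$: if $G$ is not the union of an increasing sequence of proper subgroups of length $\tau$, then $c(G)\ne\tau$; if $G$ is such a union, then $c(G)\le\tau$.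

A ccc forcing extension of $M$ is $M[G]$ with $G$ generic over $M$ for a poset that is ccc in $M$. We use ccc through the following standard fact.

\begin{fact}\label{fact:ccc}
Let $N$ be a ccc forcing extension of $M$, let $A,B\in M$, and let $f:A\to B$ be a function in $N$. There is a function $F\in M$ on $A$ such that, for all $a\in A$, $F(a)$ is a subset of $B$ that is countable in $M$ and $f(a)\in F(a)$.
\end{fact}

Indeed, fix a name $\dot f$ for $f$ and a condition $p$ in the generic filter forcing $\dot f:A\to B$, and let $F(a)$ be the set of $b\in B$ such that some $q\le p$ forces $\dot f(a)=b$. Conditions for different $b$ are incompatible. It follows that $M$ and $N$ have the same cardinals and cofinalities. Moreover, if $B=\tau$ is a regular uncountable cardinal, then $a\mapsto\sup F(a)<\tau$ is a function in $M$ that bounds $f$ pointwise.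

From here to the end of Section~\ref{sec:pres}, $\tau\ge\omega_2$ is a regular cardinal, and for every $\mu$ with $\tau\le\mu<\tau^+$ we fix an injection $a_\mu:\mu\to\tau$. The coding principles below refer to these injections, and the lemmas on them hold for every choice.

\section{The argument on a countable set}\label{sec:countable}

Let $\Lambda=\omega\times\mathbb Z\times\mathbb Z$, with points written $(l,e,k)$. We view $l$ as an input and $e,k$ as registers. For $y\in\omega^{\omega}$ call $Y\in\mathrm{Sym}(\Lambda)$ \emph{$y$-good} if
\[
Y(l,0,0)=(l,y(l),0)\qquad\text{for all }l\in\omega .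
\]
Suppose that $\mathrm{Sym}(\Lambda)$ is the union of an increasing sequence $\langle L_i:i<\tau\rangle$ of subgroups. Does some $L_i$ contain a $y$-good permutation for \emph{every} $y\in\omega^{\omega}$? If not, choose for each $i$ a function $f_i\in\omega^{\omega}$ such that $L_i$ contains no $f_i$-good permutation. All we know about the $L_i$ is that there are $\tau$ of them, so that among any $\tau^+$ permutations, $\tau^+$ many lie in the same $L_j$. We therefore want to compute the $\tau$ functions $f_i$ from $\tau^+$ many data, in a redundant way. The following principle does this.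

\begin{definition}
$\mathrm{C}_1(\tau)$ is the following statement. For all $f_i\in\omega^{\omega}$ $(i<\tau)$ there are $z_\nu\in\omega^{\omega}$ $(\nu<\tau^+)$ and $d_\mu:\omega\times\omega\to\omega$ $(\tau\le\mu<\tau^+)$ such that, whenever $\tau\le\mu<\tau^+$ and $\nu<\mu$,
\[
d_\mu(l,z_\nu(l))=f_{a_\mu(\nu)}(l)\qquad\text{for all but finitely many }l .
\]
\end{definition}

So $d_\mu$ is a table in which $z_\nu$ finds the function with index $a_\mu(\nu)$.

\begin{lemma}\label{lem:reals}
Assume $\mathrm{C}_1(\tau)$, and let $\mathrm{Sym}(\Lambda)$ be the union of an increasing sequence $\langle L_i:i<\tau\rangle$ of subgroups. Then there is $i<\tau$ such that $L_i$ contains a $y$-good permutation for every $y\in\omega^{\omega}$.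
\end{lemma}

\begin{proof}
Suppose not. For each $i<\tau$ choose $f_i$ such that $L_i$ contains no $f_i$-good permutation, and apply $\mathrm{C}_1(\tau)$ to get $z_\nu$ and $d_\mu$. For $z\in\omega^{\omega}$, $d:\omega\times\omega\to\omega$ and finitely supported $s:\omega\to\mathbb Z$ consider the permutations of $\Lambda$
\[
A_z:\ k\mapsto k+z(l),\qquad B_d:\ e\mapsto e+d(l,k),\qquad D_s:\ e\mapsto e+s(l),
\]
where coordinates that are not mentioned do not change and $d(l,k)$ is read as $0$ for $k<0$. These are permutations, because each adds to one coordinate a quantity that depends only on the others.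

Each $A_{z_\nu}$ lies in some $L_j$, and $\tau^+$ is regular, so there is $j$ such that $T=\{\nu<\tau^+:A_{z_\nu}\in L_j\}$ has size $\tau^+$. There are only countably many $D_s$ and $\tau$ is regular uncountable, so after enlarging $j$ we may assume that $L_j$ contains all of them. Choose $\mu\in[\tau,\tau^+)$ above the first $\tau$ elements of $T$, so that $|T\cap\mu|=\tau$, and then $j'\in[j,\tau)$ with $B_{d_\mu}\in L_{j'}$. Since $a_\mu$ is injective, $a_\mu[T\cap\mu]$ has size $\tau$ and is therefore unbounded in $\tau$. Pick $\nu\in T\cap\mu$ with $i=a_\mu(\nu)\ge j'$.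

Put $s(l)=f_i(l)-d_\mu(l,z_\nu(l))$, which is finitely supported by $\mathrm{C}_1(\tau)$. All of $A_{z_\nu},B_{d_\mu},D_s$ lie in $L_i$, hence so does $A_{z_\nu}^{-1}B_{d_\mu}A_{z_\nu}D_s$. This permutation acts by
\[
(l,0,0)\overset{D_s}{\longmapsto}(l,s(l),0)\overset{A}{\longmapsto}(l,s(l),z_\nu(l))\overset{B}{\longmapsto}(l,f_i(l),z_\nu(l))\overset{A^{-1}}{\longmapsto}(l,f_i(l),0),
\]
so it is an $f_i$-good element of $L_i$, a contradiction.
\end{proof}

The order of the choices is the point: first $j$ and the large set $T$, then one $\mu$, and only then $\nu$. The index $a_\mu(\nu)$ can still be pushed above everything chosen before.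

\begin{lemma}\label{lem:L1}
For every sequence $\vec f=\langle f_i:i<\tau\rangle$ in $\omega^{\omega}$ there are a ccc poset $\mathbb L_1(\vec f)$ of size $\tau^+$ and $\tau^+$ dense sets such that a filter that meets all of them yields objects as required in $\mathrm{C}_1(\tau)$.
\end{lemma}

\begin{proof}
A condition $p=(h,F,D,z,d)$ consists of $h<\omega$, finite sets $F\subset\tau^+$ and $D\subset[\tau,\tau^+)$, sequences $z_\nu\in\omega^{h}$ for $\nu\in F$, and finite partial functions $d_\mu$ from $h\times\omega$ to $\omega$ for $\mu\in D$. Put $q\le p$ if all components of $q$ extend those of $p$ and, for all $\mu\in D^p$, $\nu\in F^p\cap\mu$ and $h^p\le l<h^q$,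
\begin{equation}\label{eq:promise}
d^q_\mu(l,z^q_\nu(l))\ \text{ is defined and equals }\ f_{a_\mu(\nu)}(l).
\end{equation}
Thus $p$ promises that the pairs it has mentioned are coded correctly at all future levels. The order is transitive: if $r\le q\le p$, then \eqref{eq:promise} for $r$ and $p$ at a level $l\in[h^p,h^r)$ is inherited from $q$ if $l<h^q$, and is demanded by $r\le q$ otherwise.

\emph{ccc.} Given uncountably many conditions, thin out so that $h$ is constant, the sets $F$ form a $\Delta$-system, and so do the sets $D$. There are only countably many possibilities for the $z_\nu$ and $d_\mu$ with indices in the roots, so two of the conditions agree on these. Their union, with the same $h$, extends both, since there are no new levels at which a promise could be broken.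

\emph{Dense sets.} The set $\{p:\nu\in F^p\}$ is dense: add an arbitrary $z_\nu\in\omega^{h}$. The set $\{p:\mu\in D^p\}$ is dense: add $d_\mu=\emptyset$. The set $\{p:h^p>k\}$ is dense: to raise $h$ by one, choose pairwise distinct values $z_\nu(h)$ for $\nu\in F$, and put $d_\mu(h,z_\nu(h))=f_{a_\mu(\nu)}(h)$ for $\mu\in D$ and $\nu\in F\cap\mu$.

Given a filter that meets these sets, take unions and let $d_\mu$ be $0$ where it is undefined. For $\nu<\mu$ choose $p$ in the filter with $\nu\in F^p$ and $\mu\in D^p$. For each $l\ge h^p$ the filter contains some $q\le p$ with $h^q>l$, so the coding equation holds at $l$.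
\end{proof}

\section{Coding over an uncountable set}\label{sec:coding}

Put $E=\omega_1\times\mathbb Z$. For $\mathrm{Sym}(\omega_1)$ we shall have to code functions $t_i\in\mathbb Z^{E}$ instead of $f_i\in\omega^{\omega}$. The poset of Lemma~\ref{lem:L1} proceeds level by level through a countable set, and this is not available for $E$. One might try to code without levels and without exceptions, asking for $x_\nu\in\omega^E$ and $\psi_\mu:E\times\omega\to\mathbb Z$ such that $\psi_\mu(b,x_\nu(b))=t_{a_\mu(\nu)}(b)$ whenever $\nu<\mu$ and $b\in E$. This cannot work for every choice of the injections. Fix $b$. Two of the values $x_\nu(b)$, $\nu<\omega_1$, coincide, say for $\nu<\nu'$, and then $t_{a_\mu(\nu)}(b)=t_{a_\mu(\nu')}(b)$ for all $\mu\in[\tau,\tau^+)$. Since there are only $\omega_1$ pairs below $\omega_1$ and $\tau^+$ many $\mu$, the injections can be chosen so that for each pair $\nu<\nu'<\omega_1$ some $a_\mu$ maps $\nu$ to $0$ and $\nu'$ to $1$. Then we have a contradiction as soon as $t_0(b)\ne t_1(b)$.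

To separate $\nu$ from $\nu'$ when $x_\nu(b)=x_{\nu'}(b)$ we need a tie-breaker that depends on both $\mu$ and $\nu$. A permutation built from such a tie-breaker is known only after $\nu$ has been chosen, and then the index $a_\mu(\nu)$ can no longer be pushed above the index of a subgroup that contains it. This does no harm if the tie-breaker is a real: by Lemma~\ref{lem:reals} \emph{all} reals are available from some index on. So we let the tie-breaker depend on $b$ only through a label in $\omega$.

\begin{definition}
$\mathrm{C}_2(\tau)$ is the following statement. For all $t_i\in\mathbb Z^{E}$ $(i<\tau)$ there are functions $x_\nu\in\omega^{E}$ for $\nu<\tau^+$, functions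
\[
c_\mu:E\times\omega\to\omega,\qquad \psi_\mu:E\times\omega\times\omega\to\mathbb Z
\]
for $\tau\le\mu<\tau^+$, and functions $y_{\mu,\nu}\in\omega^{\omega}$ for $\tau\le\mu<\tau^+$ and $\nu<\mu$ such that, whenever $\tau\le\mu<\tau^+$, $\nu<\mu$ and $b\in E$ (with no exceptions),
\begin{equation}\label{eq:C2}
\psi_\mu\bigl(b,\,n,\,y_{\mu,\nu}(l)\bigr)=t_{a_\mu(\nu)}(b),\qquad\text{where } n=x_\nu(b),\ \ l=c_\mu(b,n).
\end{equation}
\end{definition}

So $x_\nu$ depends on $\nu$ and $b$, while $c_\mu$ and $\psi_\mu$ depend on $\mu$ and $b$; only $y_{\mu,\nu}$ depends on both indices, and it does not see $b$ itself.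

\begin{lemma}\label{lem:L2}
For every sequence $\vec t=\langle t_i:i<\tau\rangle$ in $\mathbb Z^{E}$ there are a ccc poset $\mathbb L_2(\vec t)$ of size $\tau^+$ and $\tau^+$ dense sets such that a filter that meets all of them yields objects as required in $\mathrm{C}_2(\tau)$.
\end{lemma}

\begin{proof}
A condition $p=(h,A,F,D,x,c,y,\psi)$ consists of $h<\omega$; finite sets $A\subset E$, $F\subset\tau^+$, $D\subset[\tau,\tau^+)$; functions $x:F\times A\to h$ and $c:D\times A\times h\to\omega$; for $\mu\in D$ and $\nu\in F\cap\mu$ a finite partial function $y_{\mu,\nu}$ from $\omega$ to $\omega$; and a finite partial function $\psi$ from $D\times A\times h\times\omega$ to $\mathbb Z$; such that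
\begin{itemize}
\item[$(*)$] for all $\mu\in D$, $\nu\in F\cap\mu$, $b\in A$: with $n=x(\nu,b)$ and $l=c(\mu,b,n)$, the value $e=y_{\mu,\nu}(l)$ is defined, and $\psi(\mu,b,n,e)$ is defined and equals $t_{a_\mu(\nu)}(b)$.
\end{itemize}
The order is extension of all components. There are no promises for the future: every triple $(\mu,\nu,b)$ is treated when it appears, and $(*)$ is kept. The price is that amalgamating two conditions creates new triples.

\medskip
\noindent\emph{Amalgamation.} Let $p,q$ be conditions with $h^p=h^q=h$, and put $A_0=A^p\cap A^q$, $F_0=F^p\cap F^q$, $D_0=D^p\cap D^q$. \emph{If $p$ and $q$ agree on $x{\restriction}(F_0\times A_0)$, on $c{\restriction}(D_0\times A_0\times h)$, on $y_{\mu,\nu}$ for $\mu\in D_0$, $\nu\in F_0\cap\mu$, and on the partial function $\psi{\restriction}(D_0\times A_0\times h\times\omega)$, then $p$ and $q$ are compatible.}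

The idea is to give the undetermined values of $x$ and $c$ fresh values, and to let a new triple $(\mu,\nu,b)$ use a fresh value $e_\nu$ of $y_{\mu,\nu}$ that identifies $\nu$. Let $L\in\omega$ exceed $h$ and all natural numbers that occur in $p$ or $q$ as arguments or values of the $y_{\mu,\nu}$, as values of $c$, or as last arguments of $\psi$. Define $r$ as follows.
\begin{itemize}
\item $h^r=h+1$, $A=A^p\cup A^q$, $F=F^p\cup F^q$, $D=D^p\cup D^q$.
\item $x^r(\nu,b)$ is the old value if $(\nu,b)\in(F^p\times A^p)\cup(F^q\times A^q)$, and $h$ otherwise.
\item $c^r(\mu,b,n)$ is the old value if $n<h$ and $(\mu,b)\in(D^p\times A^p)\cup(D^q\times A^q)$, and $L$ otherwise.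
\item Fix distinct numbers $e_\nu\ge L$ $(\nu\in F)$. Call a triple $(\mu,\nu,b)$ with $\mu\in D$, $\nu\in F\cap\mu$, $b\in A$ \emph{old} if it lies in $D^p\times F^p\times A^p$ or in $D^q\times F^q\times A^q$, and \emph{new} otherwise. Start with the unions of the old $y$'s (so with $\emptyset$ for $y_{\mu,\nu}$ if neither $p$ nor $q$ has this component) and of the old $\psi$'s. For every new triple let $n=x^r(\nu,b)$ and $l=c^r(\mu,b,n)$, and add
\[
y^r_{\mu,\nu}(l)=e_\nu,\qquad \psi^r(\mu,b,n,e_\nu)=t_{a_\mu(\nu)}(b).
\]
\end{itemize}
By the agreement hypothesis, the unions of old data are functions. It remains to see that the additions are consistent.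

\emph{The $y^r_{\mu,\nu}$ are well defined.} We claim that for a new triple $(\mu,\nu,b)$ the number $l$ lies in no old domain, that is, neither in $\mathrm{dom}(y^p_{\mu,\nu})$ nor in $\mathrm{dom}(y^q_{\mu,\nu})$. This is clear if $l\ge L$. If $l<L$, then $c^r(\mu,b,n)$ is an old value. So $n<h$ and, say, $(\mu,b)\in D^p\times A^p$; the other case is the same with $p$ and $q$ exchanged. Since $n=x^r(\nu,b)<h$, the pair $(\nu,b)$ lies in $F^p\times A^p$ or in $F^q\times A^q$. As the triple is new, the first is impossible, and since $b\in A^p$ this means $\nu\notin F^p$. Hence $\nu\in F^q$ and $b\in A^q$. Again by newness, $\mu\notin D^q$. So $p$ does not mention $\nu$ and $q$ does not mention $\mu$, and neither of them has a component $y_{\mu,\nu}$. This proves the claim. Finally, different new triples with the same $(\mu,\nu)$ and the same $l$ assign the same value $e_\nu$.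

\emph{$\psi^r$ is well defined.} A new entry has last argument $e_\nu\ge L$, so it differs from all old entries. And $(\mu,b,e_\nu)$ determines the triple, since the $e_\nu$ are distinct.

Thus $r$ satisfies $(*)$: for old triples because old data are kept, and for new ones by construction. So $r$ is a condition and extends $p$ and $q$.

\medskip
\noindent\emph{ccc.} Given uncountably many conditions, thin out so that $h$ is constant and the sets $A$, the sets $F$ and the sets $D$ form $\Delta$-systems. There are only countably many possibilities for the data on the roots, so two of the conditions satisfy the agreement hypothesis.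

\medskip
\noindent\emph{Dense sets.} $\{p:h^p>k\}$ is dense: raise $h$ and give the new values of $c$ the value $0$; condition $(*)$ is unaffected, since $x$ does not change. The sets $\{p:b\in A^p\}$, $\{p:\nu\in F^p\}$ and $\{p:\mu\in D^p\}$ are dense: if $p$ is not in the set, amalgamate $p$ with the condition with the same $h$ for which the only nonempty set among $A,F,D$ is $A=\{b\}$, or $F=\{\nu\}$, or $D=\{\mu\}$, respectively, and all functions are empty. The agreement hypothesis is vacuous.

Given a filter that meets these sets (at most $\tau^+$ many), take unions and let the $y_{\mu,\nu}$ and $\psi_\mu=\psi(\mu,\cdot,\cdot,\cdot)$ be $0$ where they are undefined. For $\nu<\mu$ and $b\in E$ the filter contains a $p$ with $\nu\in F^p$, $\mu\in D^p$, $b\in A^p$, and \eqref{eq:C2} is $(*)$ for $p$.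
\end{proof}

\begin{corollary}\label{cor:MA}
$\mathrm{MA}_{\tau^+}$ implies $\mathrm{C}_1(\tau)$ and $\mathrm{C}_2(\tau)$, for every choice of the injections $a_\mu$. \qed
\end{corollary}

\section{The preservation theorem}\label{sec:pres}

\begin{theorem}\label{thm:pres}
Let $\tau\ge\omega_2$ be regular, let $N$ be a ccc forcing extension of $M$, and suppose that $M\models c(\mathrm{Sym}(\omega_1))>\tau$ and that $N$ satisfies $\mathrm{C}_1(\tau)$ and $\mathrm{C}_2(\tau)$ for some choice of injections $a_\mu$. Then in $N$, $\mathrm{Sym}(\omega_1)$ is not the union of an increasing sequence $\langle H_i:i<\tau\rangle$ of proper subgroups.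
\end{theorem}

The hypothesis on $M$ is used once, to absorb the ground-model permutations into one $H_i$. That the extension is ccc is used there and at the end, where a permutation in $N$ is cut into countable pieces along a club in $M$. The coding principles do the work in between. For the last step of that work we need a standard lemma.

\begin{lemma}\label{lem:comm}
Every permutation $g$ of a countably infinite set $S$ is a product of two commutators in $\mathrm{Sym}(S)$.
\end{lemma}

\begin{proof}
First suppose that $g$ fixes infinitely many points; we show that $g$ is a commutator. Choose $\Sigma_0\supseteq\mathrm{supp}(g)$ infinite with infinite complement, extend it to a partition of $S$ into infinite sets $\Sigma_n$ $(n\in\mathbb Z)$, and let $s\in\mathrm{Sym}(S)$ satisfy $s[\Sigma_n]=\Sigma_{n+1}$ for all $n$. Let $\hat g$ act on $\Sigma_n$ as $s^ngs^{-n}$ for $n\ge0$ and as the identity for $n<0$. Then $s\hat gs^{-1}$ acts on $\Sigma_n$ as $s^ngs^{-n}$ for $n\ge1$ and as the identity for $n\le0$. Hence $[\hat g,s]=\hat g\,(s\hat gs^{-1})^{-1}=g$.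

If $g$ fixes infinitely many points, we are done, with a trivial second commutator. Otherwise $\mathrm{supp}(g)$ is infinite, and we choose recursively $z_k\in\mathrm{supp}(g)$ such that neither $z_k$ nor $g(z_k)$ is in $\{z_j,g(z_j):j<k\}$. Then the points $z_0,g(z_0),z_1,g(z_1),\dots$ are pairwise distinct. Let $h$ be the involution that interchanges $z_{k}$ and $g(z_{k})$ for all even $k$ and fixes all other points. Then $h$ fixes $z_k$ for all odd $k$, and $h^{-1}g$ fixes $z_k$ for all even $k$. By the first case $g=h\cdot(h^{-1}g)$ is a product of two commutators.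
\end{proof}

\subsection*{The underlying set} Instead of $\omega_1$ we use a set of size $\omega_1$ that is organized like the memory of a machine. Let
\[
\Omega=E\times\mathbb Z^5,\qquad\text{with points written }(b;n,l,e,k,v),\quad b=(\alpha,m)\in E=\omega_1\times\mathbb Z .
\]
The coordinates $n,l,e,k,v$ are registers: $n,l,e$ hold the successive intermediate values of \eqref{eq:C2}, $k$ is the register needed in Lemma~\ref{lem:reals}, and $v$ receives the result. Let
\[
X_\alpha=\{((\alpha,m);0,0,0,0,0):m\in\mathbb Z\}\ (\alpha<\omega_1),\qquad X=\bigcup_{\alpha<\omega_1}X_\alpha,\qquad Z=\Omega\setminus X,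
\]
let $Z'$ be a disjoint copy of $Z$, and let $\Omega^+=X\sqcup Z\sqcup Z'$. All this is in $M$, and $|\Omega^+|=\omega_1$ there. Permutations of $\Omega$ are extended to $\Omega^+$ by the identity on $Z'$. Let $\Gamma=\mathrm{Sym}(\Omega^+)^M$.

\begin{proof}[Proof of Theorem~\ref{thm:pres}]
Work in $N$ and suppose that $\mathrm{Sym}(\Omega^+)$ is the union of an increasing sequence $\langle H_i:i<\tau\rangle$ of subgroups. We show that some $H_i$ is all of $\mathrm{Sym}(\Omega^+)$.

\begin{claim}\label{cl:ground}
$\Gamma\subseteq H_i$ for some $i<\tau$.
\end{claim}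

\noindent\emph{Proof.} By Fact~\ref{fact:ccc}, applied to the function that maps $g\in\Gamma$ to the least $i$ with $g\in H_i$, there is $j:\Gamma\to\tau$ in $M$ such that $g\in H_{j(g)}$ for all $g\in\Gamma$. In $M$ let $\Gamma_i$ be the subgroup generated by $\{g\in\Gamma:j(g)\le i\}$. The $\Gamma_i$ increase and have union $\Gamma$. Since $c(\Gamma)>\tau$ in $M$, $\Gamma_i=\Gamma$ for some $i$. As $H_i$ is a subgroup and contains the generators, $\Gamma_i\subseteq H_i$. \hfill$\dashv$

\begin{claim}[Reals]\label{cl:reals}
There is $i_1<\tau$ such that for all $i\ge i_1$ and all $y\in\omega^{\omega}$ the group $H_i$ contains some $Y$ that fixes $Z'$ pointwise and satisfies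
\begin{equation}\label{eq:Y}
Y(b;n,l,0,0,v)=(b;n,l,y(l),0,v)\qquad\text{for all } b\in E,\ n,v\in\mathbb Z,\ l\in\omega .
\end{equation}
\end{claim}

\noindent\emph{Proof.} For $\pi\in\mathrm{Sym}(\Lambda)$, with $\Lambda=\omega\times\mathbb Z\times\mathbb Z$ as in Section~\ref{sec:countable}, let $\iota(\pi)\in\mathrm{Sym}(\Omega^+)$ act as $\pi$ on the three coordinates $(l,e,k)$ of those points of $\Omega$ that have $l\ge0$, leaving $b,n,v$ unchanged, and let it fix all other points of $\Omega^+$. Then $\iota$ is a homomorphism, so the groups $L_i=\iota^{-1}[H_i]$ form an increasing sequence of subgroups with union $\mathrm{Sym}(\Lambda)$. Lemma~\ref{lem:reals} gives an $i_1$ such that $L_{i_1}$ contains a $y$-good permutation for every $y$. The image under $\iota$ of a $y$-good permutation is as required, and $H_{i_1}\subseteq H_i$ for $i\ge i_1$. \hfill$\dashv$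

\medskip
For $t\in\mathbb Z^{E}$ call $W\in\mathrm{Sym}(\Omega^+)$ \emph{$t$-good} if it fixes $Z'$ pointwise and
\[
W(b;0,0,0,0,v)=(b;0,0,0,0,v+t(b))\qquad\text{for all } b\in E,\ v\in\mathbb Z .
\]

\begin{claim}\label{cl:shear}
There is $i_2<\tau$ such that for all $i\ge i_2$ and all $t\in\mathbb Z^{E}$ the group $H_i$ contains a $t$-good element.
\end{claim}

\noindent\emph{Proof.} As the $H_i$ increase, it suffices to find one $i$ such that $H_i$ contains a $t$-good element for every $t$. Suppose there is none, and for each $i<\tau$ choose $t_i$ such that $H_i$ contains no $t_i$-good element. Take $x_\nu$, $c_\mu$, $\psi_\mu$, $y_{\mu,\nu}$ from $\mathrm{C}_2(\tau)$. For $x\in\omega^{E}$, $c:E\times\omega\to\omega$ and $\psi:E\times\omega\times\omega\to\mathbb Z$ consider the permutations of $\Omega$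
\[
P_x:\ n\mapsto n+x(b),\qquad Q_c:\ l\mapsto l+c(b,n),\qquad S_\psi:\ v\mapsto v+\psi(b,n,e),
\]
where unmentioned coordinates do not change, $c(b,n)$ is read as $0$ if $n<0$, and $\psi(b,n,e)$ is read as $0$ if $n<0$ or $e<0$.

As in the proof of Lemma~\ref{lem:reals}, choose in this order: $j\ge i_1$ such that $T=\{\nu<\tau^+:P_{x_\nu}\in H_j\}$ has size $\tau^+$; then $\mu\in[\tau,\tau^+)$ with $|T\cap\mu|=\tau$; then $j'\in[j,\tau)$ with $Q_{c_\mu},S_{\psi_\mu}\in H_{j'}$; then $\nu\in T\cap\mu$ with $i=a_\mu(\nu)\ge j'$, which exists since $a_\mu[T\cap\mu]$ is unbounded in $\tau$. The real $y=y_{\mu,\nu}$ becomes known only now, but since $i\ge i_1$, Claim~\ref{cl:reals} provides $Y\in H_i$ that satisfies \eqref{eq:Y} for it and fixes $Z'$ pointwise. Write $P=P_{x_\nu}$, $Q=Q_{c_\mu}$, $S=S_{\psi_\mu}$ and let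
\[
W=P^{-1}Q^{-1}Y^{-1}S\,Y\,Q\,P\in H_i .
\]
Let $n=x_\nu(b)$, $l=c_\mu(b,n)$ and $e=y(l)$, all in $\omega$. The register $k$ is $0$ at every stage below. The factors that are applied first act by
\begin{multline*}
(b;0,0,0,0,v)\overset{P}{\longmapsto}(b;n,0,0,0,v)\overset{Q}{\longmapsto}(b;n,l,0,0,v)\\
\overset{Y}{\longmapsto}(b;n,l,e,0,v)\overset{S}{\longmapsto}(b;n,l,e,0,v'),
\end{multline*}
where $v'=v+\psi_\mu(b,n,e)=v+t_i(b)$ by \eqref{eq:C2}. Now the registers are cleared. By \eqref{eq:Y} with $v'$ in place of $v$, $Y^{-1}$ maps $(b;n,l,e,0,v')$ to $(b;n,l,0,0,v')$, and then $Q^{-1}$ and $P^{-1}$ lead to $(b;n,0,0,0,v')$ and $(b;0,0,0,0,v')$. All factors fix $Z'$ pointwise. So $W$ is a $t_i$-good element of $H_i$, a contradiction. \hfill$\dashv$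

\medskip
Let $K$ be the group of all permutations of $\Omega^+$ that fix $\Omega^+\setminus X=Z\sqcup Z'$ pointwise and map each $X_\alpha$ onto itself.

\begin{claim}\label{cl:K}
$K\subseteq H_i$ for some $i<\tau$.
\end{claim}

\noindent\emph{Proof.} Let $\theta$ be the permutation of $\Omega$ that exchanges the values of $m$ and $v$:
\[
\theta((\alpha,m);n,l,e,k,v)=((\alpha,v);n,l,e,k,m).
\]
Let $\sigma\in\mathrm{Sym}(\Omega^+)$ be the involution that interchanges $Z$ with its copy $Z'$ and fixes $X$ pointwise. Choose $i\ge i_2$ with $\theta,\sigma\in H_i$.

\emph{First we realize each $a\in K$ on $X$, with no control over $Z$.} Let $a_\alpha\in\mathrm{Sym}(\mathbb Z)$ be the permutation of the coordinate $m$ induced by $a$ on $X_\alpha$. Let $W,\widetilde W\in H_i$ be $t$-good and $\tilde t$-good, respectively, where $t(\alpha,m)=a_\alpha(m)$ and $\tilde t(\alpha,m)=a_\alpha^{-1}(m)$. Writing only $(\alpha,m;v)$, since the other registers stay $0$, the permutation $U_a=\widetilde W^{-1}\theta W\in H_i$ acts on $X$ by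
\[
(\alpha,m;0)\overset{W}{\longmapsto}(\alpha,m;a_\alpha(m))\overset{\theta}{\longmapsto}(\alpha,a_\alpha(m);m)\overset{\widetilde W^{-1}}{\longmapsto}(\alpha,a_\alpha(m);0),
\]
because $\widetilde W^{-1}$ subtracts $\tilde t(\alpha,a_\alpha(m))=m$ from $v$. So $U_a{\restriction}X=a{\restriction}X$. Moreover $U_a$ fixes $Z'$ pointwise and maps $X$ onto itself, hence it maps $Z$ onto itself.

\emph{Commutators remove the uncontrolled part.} Let $a,a'\in K$. The permutation $\sigma U_{a'}\sigma$ acts as $a'$ on $X$, trivially on $Z$, and maps $Z'$ onto itself. The permutation $U_a$ acts as $a$ on $X$, trivially on $Z'$, and maps $Z$ onto itself. So on each of $Z$ and $Z'$ at least one of the two is trivial, and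
\[
[U_a,\sigma U_{a'}\sigma]=[a,a'],
\]
which therefore lies in $H_i$. By Lemma~\ref{lem:comm}, applied to each $X_\alpha$ separately, every element of $K$ is a product of two commutators of elements of $K$. Hence $K\subseteq H_i$. \hfill$\dashv$

\begin{claim}\label{cl:two}
Every $\pi\in\mathrm{Sym}(\Omega^+)$ is a product of two elements of the form $\gamma^{-1}\eta\gamma$ with $\gamma\in\Gamma$ and $\eta\in K$.
\end{claim}

\noindent\emph{Proof.} Fix a bijection $\beta:\omega_1\to\Omega^+$ in $M$ and let $g=\beta^{-1}\pi\beta\in\mathrm{Sym}(\omega_1)$. By Fact~\ref{fact:ccc}, applied to $\alpha\mapsto\max(g(\alpha),g^{-1}(\alpha))+1$, there is $f:\omega_1\to\omega_1$ in $M$ with $g(\alpha),g^{-1}(\alpha)<f(\alpha)$ for all $\alpha$. Let $C\in M$ be the club of all $\delta<\omega_1$ such that $\delta=0$ or $\delta$ is a limit ordinal closed under $f$. Then $g[\delta]=\delta$ for $\delta\in C$. Let $\langle\delta_\xi:\xi<\omega_1\rangle$ enumerate $C$ increasingly. The intervals $I_\xi=[\delta_\xi,\delta_{\xi+1})$ are countably infinite, partition $\omega_1$, and satisfy $g[I_\xi]=I_\xi$.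

An element of $K$ moves only points of $X$, whose complement has size $\omega_1$, so we treat every other interval at a time. Let $J_0$ be the union of the $I_\xi$ with $\xi$ even (that is, $\xi=\lambda+2k$ with $\lambda=0$ or $\lambda$ a limit and $k<\omega$), let $J_1=\omega_1\setminus J_0$, and for $r=0,1$ let $g_r$ agree with $g$ on $J_r$ and be the identity elsewhere. Then $g=g_0g_1$. In $M$ there is a bijection $\rho_r:\omega_1\to\Omega^+$ that maps $J_r$ onto $X$, with each $I_\xi\subseteq J_r$ going onto some $X_\alpha$, and that maps $J_{1-r}$ onto $\Omega^+\setminus X$. Then $\eta_r=\rho_rg_r\rho_r^{-1}\in K$ and $\gamma_r=\rho_r\beta^{-1}\in\Gamma$, and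
\[
\pi=(\beta g_0\beta^{-1})(\beta g_1\beta^{-1}),\qquad \beta g_r\beta^{-1}=\gamma_r^{-1}\eta_r\gamma_r .\tag*{$\dashv$}
\]

By Claims~\ref{cl:ground} and~\ref{cl:K} there is $i<\tau$ with $\Gamma\cup K\subseteq H_i$, and by Claim~\ref{cl:two} $H_i=\mathrm{Sym}(\Omega^+)$. This proves the theorem.
\end{proof}

\section{Proof of Theorem A}\label{sec:A}

Let $M$ and $N$ be as in the first sentence of the theorem. $\mathrm{MA}_{\omega_3}$ implies $2^{\omega}>\omega_3$. By Corollary~\ref{cor:MA} with $\tau=\omega_2$, $N$ satisfies $\mathrm{C}_1(\omega_2)$ and $\mathrm{C}_2(\omega_2)$. As $M\models c(\mathrm{Sym}(\omega_1))>\omega_2$, Theorem~\ref{thm:pres} yields $c(\mathrm{Sym}(\omega_1))\ne\omega_2$ in $N$. By Fact~\ref{fact:mn}, $c(\mathrm{Sym}(\omega_1))>\omega_1$. Hence $N\models c(\mathrm{Sym}(\omega_1))\ge\omega_3$.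

It remains to find such $M$ and $N$. Start with a model of GCH. By Fact~\ref{fact:force} with $\kappa=\omega_1$ and $\theta=\lambda=\omega_3$, it has a cardinality-preserving forcing extension $M$ in which $c(\mathrm{Sym}(\omega_1))=\omega_3$. If $\chi$ is an infinite cardinal that is at least the size of the forcing poset, counting nice names for subsets of $\chi$ over the GCH model gives $2^{\chi}=\chi^+$ in $M$. Take such a $\chi\ge\omega_3$ and let $\mu=\chi^+$. In $M$, $\mu$ is regular and $2^{<\mu}=\mu$. By the Solovay--Tennenbaum theorem there is a ccc poset in $M$ that forces $2^{\omega}=\mu$ and $\mathrm{MA}_\kappa$ for all $\kappa<\mu$, in particular $\mathrm{MA}_{\omega_3}$. Let $N$ be the extension. \qed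

\section{Two upper bounds}\label{sec:upper}

\begin{proposition}\label{prop:cfc}
If $\mathrm{cf}(2^{\omega})>\omega_1$, then $c(\mathrm{Sym}(\omega_1))\le\mathrm{cf}(2^{\omega})$.
\end{proposition}

\begin{proof}
The idea is to filter the countable partial injections by fewer than $2^{\omega}$ at a time. Let $\tau=\mathrm{cf}(2^{\omega})$, and let $\mathfrak F$ be the set of all countable partial injections from $\omega_1$ to $\omega_1$. Then $|\mathfrak F|=2^{\omega}$, and $2^\omega>\omega_1$ by assumption. Write $\mathfrak F$ as the union of an increasing sequence $\langle\mathfrak F_i:i<\tau\rangle$ with $|\mathfrak F_i|<2^{\omega}$ such that each $\mathfrak F_i$ contains $\mathrm{id}{\restriction}\delta$ for all $\delta<\omega_1$ and is closed under composition, inverses, and restriction to ordinals $\delta<\omega_1$ (that is, $f\mapsto f{\restriction}(\delta\cap\mathrm{dom} f)$). This is possible: adding the maps $\mathrm{id}{\restriction}\delta$ to a set and closing off under these operations yields a set of size at most the maximum of $\omega_1$ and the old size, and this is smaller than $2^{\omega}$ if the old size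 is. Let
\[
H_i=\{\pi\in\mathrm{Sym}(\omega_1):\pi{\restriction}\delta\in\mathfrak F_i\text{ for all }\delta<\omega_1\}.
\]
The $H_i$ increase. Each is a subgroup: it contains the identity; if $\pi,\rho\in H_i$ and $\rho[\delta]\subseteq\delta'<\omega_1$, then $(\pi\rho){\restriction}\delta=(\pi{\restriction}\delta')\circ(\rho{\restriction}\delta)\in\mathfrak F_i$; and if $\pi\in H_i$ and $\pi^{-1}[\delta]\subseteq\delta'<\omega_1$, then $\pi^{-1}{\restriction}\delta=(\pi{\restriction}\delta')^{-1}{\restriction}\delta\in\mathfrak F_i$. For $\pi\in\mathrm{Sym}(\omega_1)$ each of the $\omega_1$ many restrictions $\pi{\restriction}\delta$ is in some $\mathfrak F_i$; since $\tau>\omega_1$ is regular, one $i$ works for all of them, so $\bigcup_iH_i=\mathrm{Sym}(\omega_1)$. Finally, $H_i$ is proper, because there are $2^{\omega}$ possible restrictions $\pi{\restriction}\omega$ and $|\mathfrak F_i|<2^{\omega}$.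
\end{proof}

\begin{example}\label{ex:cohen}
Suppose that $M\models c(\mathrm{Sym}(\omega_1))\ge\omega_3$; such $M$ exist by Fact~\ref{fact:force}. In $M$ let $\lambda$ be a strong limit cardinal of cofinality $\omega_2$, for instance the supremum of the cardinals $\lambda_\xi$, $\xi<\omega_2$, where $\lambda_0=\omega$, $\lambda_{\xi+1}=2^{\lambda_\xi}$, and suprema are taken at limits. Every function from $\omega$ to $\lambda$ is bounded, so $\lambda^{\omega}=\lambda$. Hence adding $\lambda$ Cohen reals, which is a ccc forcing, yields $2^{\omega}=\lambda$ and $\mathrm{cf}(2^{\omega})=\omega_2$. By Fact~\ref{fact:mn} and Proposition~\ref{prop:cfc}, $c(\mathrm{Sym}(\omega_1))=\omega_2$ in the extension. So in Theorem~\ref{thm:pres} ccc alone is not enough.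
\end{example}

Proposition~\ref{prop:cfc} proves the first half of Theorem~B. For the second half we need models in which $c(\mathrm{Sym}(\omega_1))$ is smaller than $2^{\omega}$, and hence an upper bound that is not affected by adding many reals. Let $\mathrm{Lim}$ be the set of nonzero countable limit ordinals, and let $\mathfrak d_{\mathrm{cl}}$ be the least size of a family $\mathcal D$ of clubs $D\subseteq\mathrm{Lim}$ of $\omega_1$ such that every club of $\omega_1$ contains a member of $\mathcal D$. We call such a family a \emph{base}. No finite family is a base: if $D$ is its intersection, then the club $D\setminus\{\min D\}$ contains none of its members. So $\mathfrak d_{\mathrm{cl}}$ is infinite. Clearly $\mathfrak d_{\mathrm{cl}}\le2^{\omega_1}$.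

\begin{proposition}\label{prop:dcl}
\textup{(i)} $c(\mathrm{Sym}(\omega_1))\le\mathrm{cf}(\mathfrak d_{\mathrm{cl}})$.

\textup{(ii)} Ccc forcing does not change the value of $\mathfrak d_{\mathrm{cl}}$.
\end{proposition}

\begin{proof}
(i) Let $\mathcal D$ be a base of size $\mathfrak d_{\mathrm{cl}}$, written as the union of an increasing sequence of nonempty sets $\mathcal D_i$, $i<\mathrm{cf}(\mathfrak d_{\mathrm{cl}})$, with $|\mathcal D_i|<\mathfrak d_{\mathrm{cl}}$. Replacing each $\mathcal D_i$ by its closure under finite intersections keeps its size below $\mathfrak d_{\mathrm{cl}}$. Let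
\[
H_i=\{\pi\in\mathrm{Sym}(\omega_1):\text{there is } D\in\mathcal D_i\text{ with }\pi[\delta]=\delta\text{ for all }\delta\in D\}.
\]
These are increasing subgroups: for products, intersect the two witnesses. Their union is $\mathrm{Sym}(\omega_1)$, since $\{\delta:\pi[\delta]=\delta\}$ is club for every $\pi$ and so contains a member of $\mathcal D$.

Each $H_i$ is proper. Since $|\mathcal D_i|<\mathfrak d_{\mathrm{cl}}$, $\mathcal D_i$ is not a base, so some club $C$ contains no member of $\mathcal D_i$. Shrinking $C$ we may assume that $C\subseteq\mathrm{Lim}$. Let $\pi$ act as a single infinite cycle on each interval $[\gamma,\gamma')$, where $\gamma<\gamma'$ are consecutive elements of $C\cup\{0\}$; these intervals are countably infinite and partition $\omega_1$. Suppose $\pi[\delta]=\delta$ with $\gamma<\delta<\gamma'$. Since $\pi[\gamma]=\gamma$, the set $[\gamma,\delta)$ would be a nonempty proper subset of $[\gamma,\gamma')$ that $\pi$ maps onto itself, which is impossible for a single cycle. So $\pi[\delta]=\delta>0$ implies $\delta\in C$. If $D\in\mathcal D_i$ witnessed $\pi\in H_i$, then $D\subseteq C$, a contradiction.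

(ii) Let $N$ be a ccc extension of $M$. Every club $C\in N$ contains a club $D\subseteq\mathrm{Lim}$ of $M$: by Fact~\ref{fact:ccc} there is $f:\omega_1\to\omega_1$ in $M$ such that for every $\alpha$ the next element of $C$ above $\alpha$ is less than $f(\alpha)$, and every $\delta\in\mathrm{Lim}$ closed under $f$ is a limit of elements of $C$, hence in $C$. So the club $\{\delta\in\mathrm{Lim}:f[\delta]\subseteq\delta\}\in M$ is contained in $C$. Therefore a base of $M$ is still a base in $N$. Conversely, let $\langle C_\xi:\xi<\kappa\rangle$ enumerate a base of $N$, where $\kappa$ is an infinite cardinal. Choose clubs $D_\xi\in M$ with $D_\xi\subseteq C_\xi\cap\mathrm{Lim}$. By Fact~\ref{fact:ccc} there is in $M$ a set of at most $\kappa$ clubs $D\subseteq\mathrm{Lim}$ that contains all $D_\xi$. It is a base in $M$, since every club of $M$ contains some $C_\xi$ and hence $D_\xi$.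
\end{proof}

\section{Proof of Theorem B}\label{sec:B}

For the first assertion, let $2^{\omega}=\omega_m$ with $m\ge2$. Then $\mathrm{cf}(2^{\omega})=\omega_m>\omega_1$. So $\omega_1<c(\mathrm{Sym}(\omega_1))\le\omega_m$ by Fact~\ref{fact:mn} and Proposition~\ref{prop:cfc}.

Now fix integers $2\le n\le m$. We need a ground model with $c(\mathrm{Sym}(\omega_1))=\omega_n=\mathfrak d_{\mathrm{cl}}$, and a ccc extension in which $2^{\omega}=\omega_m$ and the coding principles hold for all $\tau\in\{\omega_2,\dots,\omega_{n-1}\}$. We cannot always get the coding principles from $\mathrm{MA}_{\tau^+}$: for $\tau=\omega_{n-1}$ this axiom implies $2^{\omega}>\omega_n$, which is too much if $m=n$. But only the posets $\mathbb L_1(\vec f)$ and $\mathbb L_2(\vec t)$ matter, and all of them can be treated in an iteration of length $\omega_m$ if $\omega_m^{\tau}=\omega_m$. To arrange this cardinal arithmetic without changing $c(\mathrm{Sym}(\omega_1))$, we use the next lemma. A poset is ${<}\theta$-closed if every decreasing sequence of length less than $\theta$ has a lower bound.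

\begin{lemma}\label{lem:closed}
Let $\tau<\theta$ be regular cardinals, and let $\Gamma$ be a group with $|\Gamma|\le\theta$ that is not the union of an increasing $\tau$-sequence of proper subgroups. This remains true after ${<}\theta$-closed forcing.
\end{lemma}

\begin{proof}
Suppose that $p$ forces $\langle\dot H_i:i<\tau\rangle$ to be an increasing sequence of proper subgroups with union $\Gamma$, and let $\Gamma=\{g_\xi:\xi<\theta\}$. Since $\tau<\theta$, there are $p_0\le p$ and $u_i\in\Gamma$ $(i<\tau)$ such that $p_0\Vdash u_i\notin\dot H_i$ for all $i<\tau$. Continue with a decreasing sequence $\langle p_\xi:\xi<\theta\rangle$ such that $p_{\xi+1}$ decides the least $i$ with $g_\xi\in\dot H_i$, say as $i(\xi)$, taking lower bounds at limits. Put $H_i=\{g_\xi:i(\xi)\le i\}$. These sets increase and have union $\Gamma$. Whether two given elements, their product and their inverses belong to $\dot H_i$ is decided by a common $p_\xi$, and the decisions are those recorded in $H_i$; so $H_i$ is a subgroup. Finally $u_i\notin H_i$, since $p_0\Vdash u_i\notin\dot H_i$. So $\Gamma$ is the union of an increasing $\tau$-sequence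 of proper subgroups in the ground model, a contradiction.
\end{proof}

\subsection*{The ground model} By Fact~\ref{fact:force} with $\kappa=\omega_1$ and $\theta=\lambda=\omega_n$ over a GCH model, there is a model $M_0$ with $c(\mathrm{Sym}(\omega_1))=\omega_n=2^{\omega_1}$. Let $\rho=(2^{\omega_{n-1}})^{M_0}\ge\omega_n$, and let $M$ be the extension of $M_0$ by the collapse $\mathrm{Col}(\omega_n,\rho)$, the poset of partial functions from $\omega_n$ to $\rho$ of size less than $\omega_n$. It is ${<}\omega_n$-closed, so it adds no sequences of ordinals of length less than $\omega_n$, and it makes $|\rho|=\omega_n$. Hence, in $M$, the cardinals $\omega_1,\dots,\omega_n$, the sets $\mathcal P(\omega_k)$ for $k<n$, and the group $\mathrm{Sym}(\omega_1)$ are the same as in $M_0$. We get the following in $M$, where all cardinals, in particular $\omega_m$, are now computed.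
\begin{itemize}
\item $2^{\omega_1}=\omega_n$, and $2^{\omega_k}\le|\rho|=\omega_n$ for all $k<n$.
\item $\omega_m^{\omega_k}=\omega_m$ for all $k<n$. We use Hausdorff's formula $\omega_{j+1}^{\kappa}=\omega_{j+1}\cdot\omega_j^{\kappa}$. It gives $\omega_n^{\omega_{n-1}}=\omega_n\cdot2^{\omega_{n-1}}=\omega_n$, so $\omega_n^{\omega_k}=\omega_n$, and then $\omega_{j+1}^{\omega_k}=\omega_{j+1}$ for $j=n,\dots,m-1$ in turn.
\item $c(\mathrm{Sym}(\omega_1))=\mathfrak d_{\mathrm{cl}}=\omega_n$. By Lemma~\ref{lem:closed}, applied in $M_0$ to $\Gamma=\mathrm{Sym}(\omega_1)$, which has size $2^{\omega_1}=\omega_n$ there, $\theta=\omega_n$ and $\tau\in\{\omega_2,\dots,\omega_{n-1}\}$, the cofinality in $M$ is none of these $\tau$, and by Fact~\ref{fact:mn} it is at least $\omega_2$. So it is at least $\omega_n$. On the other hand, by Proposition~\ref{prop:dcl}(i), $c(\mathrm{Sym}(\omega_1))\le\mathfrak d_{\mathrm{cl}}\le2^{\omega_1}=\omega_n$.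
\end{itemize}

\subsection*{The iteration} In $M$ fix injections $a_\mu:\mu\to\tau$ for every $\tau\in\{\omega_2,\dots,\omega_{n-1}\}$ and every $\mu\in[\tau,\tau^+)$. Let $\mathbb P$ be a finite support iteration of length $\omega_m$. At even stages force with Cohen forcing. At odd stages a bookkeeping function hands us some $\tau\in\{\omega_2,\dots,\omega_{n-1}\}$ and a name for a sequence $\vec f=\langle f_i:i<\tau\rangle$ in $\omega^{\omega}$ or $\vec t=\langle t_i:i<\tau\rangle$ in $\mathbb Z^{E}$, and we force with $\mathbb L_1(\vec f)$ or $\mathbb L_2(\vec t)$, respectively. (For $n=2$ there is no such $\tau$, and the odd stages are trivial.) Lemmas~\ref{lem:L1} and~\ref{lem:L2} are theorems of ZFC that hold for every choice of injections, so they hold in each intermediate model. Thus all iterands are forced to be ccc, and $\mathbb P$ and its initial segments $\mathbb P_\alpha$ are ccc. In particular cardinals are preserved.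

\emph{Counting.} Conditions in the iterands are finite objects built from integers, elements of $E$, and ordinals below $\tau^+\le\omega_n$. So the underlying sets of all iterands are subsets of a fixed set $S\in M$ of size at most $\omega_n$. By induction on $\alpha\le\omega_m$, the set $\mathbb P_\alpha^*$ of those conditions in $\mathbb P_\alpha$ all of whose nontrivial coordinates are canonical names for elements of $S$ is dense: at a successor step first decide the last coordinate and then extend the remaining part into the dense set, and at limits use that supports are finite. For the same reason, $|\mathbb P_\alpha^*|\le\omega_m$.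

Up to equivalence, a $\mathbb P_\alpha$-name for a $\tau$-sequence in $\omega^{\omega}$ or $\mathbb Z^{E}$ is given by $\tau$ many countable antichains of $\mathbb P^*_\alpha$ that are labeled by integers; here we use $|E|=\omega_1\le\tau$. So there are at most $(\omega_m^{\omega})^{\tau}=\omega_m$ such names for each $\alpha\le\omega_m$. Each of them involves at most $\tau<\omega_m$ coordinates, and $\omega_m$ is regular. Hence every such sequence in the final model $N$ has a $\mathbb P_\alpha$-name for some $\alpha<\omega_m$, and the bookkeeping can be arranged so that every such name is treated at some stage after it appears. In the same way there are at most $\omega_m^{\omega}=\omega_m$ nice names for reals, and $\omega_m$ distinct Cohen reals are added, so $N\models2^{\omega}=\omega_m$.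

\subsection*{Conclusion} Let $\tau\in\{\omega_2,\dots,\omega_{n-1}\}$. Every sequence $\vec f$ or $\vec t$ in $N$ as in $\mathrm{C}_1(\tau)$ or $\mathrm{C}_2(\tau)$ is treated at some stage, and the generic filter of that stage meets the dense sets of Lemma~\ref{lem:L1} or~\ref{lem:L2}. The required equations for the resulting objects are absolute, so $N$ satisfies $\mathrm{C}_1(\tau)$ and $\mathrm{C}_2(\tau)$ with the injections from $M$. Since $M\models c(\mathrm{Sym}(\omega_1))=\omega_n>\tau$, Theorem~\ref{thm:pres} yields $c(\mathrm{Sym}(\omega_1))\ne\tau$ in $N$. With Fact~\ref{fact:mn} we get $c(\mathrm{Sym}(\omega_1))\ge\omega_n$ in $N$. Finally, by both parts of Proposition~\ref{prop:dcl}, $N\models c(\mathrm{Sym}(\omega_1))\le\mathfrak d_{\mathrm{cl}}=\omega_n$. This completes the proof of Theorem~B. \qed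

\begin{remark}
In every model with $2^{\omega}>\omega_1$ and $c(\mathrm{Sym}(\omega_1))>\omega_2$, Proposition~\ref{prop:cfc} gives $\mathrm{cf}(2^{\omega})\ne\omega_2$, and hence $2^{\omega}\ge\omega_3$. Theorem~B with $m=n=3$ shows that the value $2^{\omega}=\omega_3$ is attained.
\end{remark}

\begin{thebibliography}{9}
\bibitem{Q} \emph{Some Questions Concerning the Cofinality of $Sym(\kappa)$}, \url{http://repository.bilkent.edu.tr/bitstreams/8bb0d3be-3bee-4e93-81ca-f5a70483b62b/download}.
\end{thebibliography}

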